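# One K-automorphism, several flows: time-one maps do not determine K-flows

Throughout, $\mathbb T=\mathbb R/\mathbb Z$ and $e(s)=e^{2\pi i s}$. For a map $T$ and a $\sigma$-algebra $\mathcal A$ we write $T^{-1}\mathcal A=\{T^{-1}A:A\in\mathcal A\}$. This is the $\sigma$-algebra of the functions $f\circ T$ with $f$ $\mathcal A$-measurable. Equalities between functions and $\sigma$-algebras are understood up to null sets where appropriate. Logarithms in entropies are natural.

## 1. Flows, isomorphism and K-automorphisms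

**Definition (Lebesgue probability space).** A measure space isomorphic to the unit interval with Lebesgue measure. *Examples:* the circle $\mathbb T$ with Haar measure, and finite or countable products of Lebesgue probability spaces.

**Definition (flow).** A flow $\{T_t\}_{t\in\mathbb R}$ on $(X,\mu)$ is a one-parameter group of invertible measure-preserving maps, $T_{t+s}=T_tT_s$, with $(x,t)\mapsto T_tx$ jointly measurable. *Example 1:* $T_tx=x+t$ on $\mathbb T$. *Example 2, the Poisson flow:* let $(\Omega,\mathbb P)$ be the space of locally finite subsets $\omega\subset\mathbb R$ with the law of the rate-one Poisson process. Thus the numbers of points in disjoint intervals are independent Poisson variables whose means are the lengths. Put $B_t\omega=\omega-t$. The law is translation invariant, so this is a flow.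

For later use we count points with sign:
$$N_t(\omega)=\#(\omega\cap(0,t])\ (t\ge0),\qquad N_t(\omega)=-\#(\omega\cap(t,0])\ (t<0).$$
If, for instance, $\omega\cap[-1,2]=\{-0.4,\,0.3,\,0.7,\,1.5\}$, then $N_1=2$, $N_2=3$, $N_{-1}=-1$. The cocycle identity $N_{t+s}(\omega)=N_t(\omega)+N_s(B_t\omega)$ holds, because $B_t\omega\cap(0,s]$ is the translate of $\omega\cap(t,t+s]$, and similarly for negative times.

**Definition (isomorphism).** Maps $T$ on $X$ and $S$ on $Y$ are isomorphic, $T\cong S$, if $U^{-1}SU=T$ a.e. for some invertible measure-preserving $U:X\to Y$. Flows $\{T_t\}$ and $\{S_t\}$ are isomorphic if *one* such $U$ satisfies $U^{-1}S_tU=T_t$ a.e. for *every* $t\in\mathbb R$. *Example:* $T_tx=x+t$ and $S_tx=x-t$ on $\mathbb T$ are isomorphic via $Ux=-x$, since $UT_tx=-x-t=S_tUx$.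

**Definition (K-automorphism).** An invertible measure-preserving $T$ is a K-automorphism if there is a sub-$\sigma$-algebra $\mathcal K$ such that $T\mathcal K\supseteq\mathcal K$, the join $\bigvee_{n\ge0}T^n\mathcal K$ is the full $\sigma$-algebra, and $\bigcap_{n\ge0}T^{-n}\mathcal K$ is trivial.

*Example:* $B_1$ is K. Take $\mathcal K=\sigma(\omega|_{(0,\infty)})$. Then $B_1^{-n}\mathcal K=\sigma(\omega|_{(n,\infty)})$ for all $n\in\mathbb Z$. The $\sigma$-algebra shrinks as $n$ grows and fills up everything as $n\to-\infty$. Since the restrictions $\omega|_{(n,n+1]}$ are independent, Kolmogorov's 0–1 law makes $\bigcap_nB_1^{-n}\mathcal K$ trivial.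

We recall that for a flow, if $T_1$ is a K-automorphism, then so is $T_t$ for each $t\ne0$. We call such a flow a K-flow.

The following norm argument is used several times in these notes, first to see that K-automorphisms have no eigenfunctions.

**Lemma 1.** Let $S$ be an invertible measure-preserving map and $\mathcal P$ a sub-$\sigma$-algebra such that $S^{-n}\mathcal P$, $n\ge 0$, increases to the full $\sigma$-algebra. Let $H\in L^2$ and suppose that for every $n\ge0$ we have $H=A_n\cdot H\circ S^n$ with $|A_n|=1$ and $A_n$ measurable for $S^{-n}\mathcal P$. Then $H$ is $\mathcal P$-measurable.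

*Proof.* We have $E[H|S^{-n}\mathcal P]=A_n\,E[H\circ S^n|S^{-n}\mathcal P]=A_n\cdot E[H|\mathcal P]\circ S^n$. So $\|E[H|S^{-n}\mathcal P]\|_2=\|E[H|\mathcal P]\|_2$ for all $n$. As $n\to\infty$ the left side tends to $\|H\|_2$ by martingale convergence. Hence the orthogonal projection $E[H|\mathcal P]$ of $H$ has the same norm as $H$, and therefore equals $H$. $\square$

**Lemma 2.** If $T$ is a K-automorphism and $H\in L^2$ satisfies $H\circ T=e(\theta)H$, then $H$ is constant.

*Proof.* We have $H=e(n\theta)\,H\circ T^{-n}$, and $T^n\mathcal K$ increases to the full $\sigma$-algebra. Lemma 1 with $S=T^{-1}$, $\mathcal P=\mathcal K$ and $A_n=e(n\theta)$ shows that $H$ is $\mathcal K$-measurable. Then $H=e(-n\theta)H\circ T^n$ is $T^{-n}\mathcal K$-measurable for every $n\ge 0$, so it is measurable for the trivial $\sigma$-algebra $\bigcap_n T^{-n}\mathcal K$. $\square$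

In particular the time-$t$ maps of Example 1 are not K: they have the nonconstant eigenfunction $e(x)$.

## 2. Must flows with a common time-one K-automorphism be isomorphic?

The question, posed in "The theory of Bernoulli Shifts" (http://www.impan.pl/%7Egutman/The%20Theory%20of%20Bernoulli%20Shifts.pdf), is this. Let $\{T_t\}$ and $\{S_t\}$ be flows such that $T_1$ and $S_1$ are isomorphic K-automorphisms. Must the flows be isomorphic?

The answer is no, even when $T_1$ and $S_1$ are the same map.

**Theorem 3.** There are a flow $\{T_t\}$ on a Lebesgue probability space and a measurable action $R$ of $\mathbb T$ by measure-preserving maps commuting with $\{T_t\}$, such that $T_1$ is a K-automorphism and, for every $\tau>0$ and $\theta\in\mathbb T$,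
$$T_\tau\cong T_\tau R_\theta\iff\theta=0.$$

**Corollary 4.** Let $S_t=T_tR_{t\bmod 1}$. This is a flow, $S_1=T_1$ is a K-automorphism, and $S_\tau\cong T_\tau$ iff $\tau\in\mathbb Z$. In particular $\{S_t\}\not\cong\{T_t\}$. More generally put $S^{(c)}_t=T_tR_{ct}$ for $c\in\mathbb R$. All $S^{(c)}$ are K-flows, and $S^{(c)}\cong S^{(c')}$ implies $|c|=|c'|$. Hence $S^{(0)},S^{(1)},S^{(2)},\dots$ are pairwise non-isomorphic flows with the same time-one map.

*Proof from Theorem 3, except for the K-property of $S^{(c)}$, which is shown in Section 7.* Since $R$ commutes with $T$, each $S^{(c)}$ is a flow. Also $S^{(c)}_1=T_1R_c$, which is $T_1$ when $c\in\mathbb Z$.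

For $\tau>0$, Theorem 3 gives $S_\tau=T_\tau R_\tau\cong T_\tau$ iff $\tau\in\mathbb Z$. For $\tau<0$ take inverses, and for $\tau=0$ both maps are the identity. An isomorphism of the flows would give $S_{1/2}\cong T_{1/2}$, which is false.

Let $S^{(c)}\cong S^{(c')}$. If $c=0\ne c'$, choose $\tau>0$ with $c'\tau\notin\mathbb Z$; then $T_\tau\cong T_\tau R_{c'\tau}$, a contradiction. The case $c'=0\neq c$ is the same. If $c,c'\ne0$, put $\tau=1/|c|$. Then $S^{(c)}_\tau=T_\tau R_{\pm1}=T_\tau$, so $T_\tau\cong T_\tau R_{c'/|c|}$, and Theorem 3 gives $c'/c\in\mathbb Z$. By symmetry $c/c'\in\mathbb Z$, so $|c|=|c'|$. $\square$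

**Theorem 5.** For every $h\in(0,\infty)$ there are two non-isomorphic flows with the same time-one map, which is a K-automorphism of entropy $h$.

In the construction below for Theorem 3 the entropy is infinite: $T_1$ will have $B_1$ as a factor, and $B_1$ is the shift on the i.i.d. sequence $\omega|_{(n,n+1]}$, whose one-step law has finite partitions of arbitrarily large entropy.

## 3. Commuting circle actions: two cases by hand

**Why circle actions.** Suppose $S_1=T_1$ and all $S_s$ commute with all $T_t$. Then $R_t=S_tT_{-t}$ is again a flow and $R_1$ is the identity. So $R$ is an action of $\mathbb T$ commuting with $T$, and $S_t=T_tR_t$. Conversely every action of $\mathbb T$ commuting with $T$ produces such an $S$.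

**Case 1: no K-property.** On $\mathbb T$ let $T_tx=x+t$ and $S_tx=x+2t$. Then $T_1=S_1$ is the identity, while $S_{1/2}$ is the identity and $T_{1/2}$ is not. The flows are not isomorphic, but by Lemma 2 nothing here is K. The same defect persists for products: in $B_t\times(\text{rotation by }t)$ the rotation supplies an eigenfunction.

**Case 2: a K-flow with an obvious circle action.** Attach to each point $p$ of a Poisson set a mark $y_p\in\mathbb T$, the marks being i.i.d. uniform given the set. Let
$$T_t\{(p,y)\}=\{(p-t,y)\},\qquad R_\theta\{(p,y)\}=\{(p,y+\theta)\}.$$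
As for $B_1$, the map $T_1$ is K: use the restriction to points $p>0$ and Kolmogorov's 0–1 law. So $S_t=T_tR_t$ is a flow with $S_1=T_1$. This is the first candidate a sensible person would try, and it fails. Put
$$U\{(p,y)\}=\{(p,\,y-p)\}.$$
Given the positions, this translates independent uniform marks by fixed amounts, so $U$ preserves the measure; it is clearly invertible. Now $UT_t$ sends $(p,y)$ to $(p-t,\,y-p+t)$, and $S_tU$ sends it to $(p-t,\,(y-p)+t)$. So $UT_t=S_tU$: **the two flows are isomorphic**.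

What went wrong is visible: each mark sits at a definite time $p$, and $U$ compares the mark with that time. The rotation $R_t$ is absorbed by a change of coordinates. We need a circle coordinate that is not pinned to any moment of time.

## 4. A walker carrying an angle, and where the direct argument stops

Let $F$ be an invertible measure-preserving map of a space $(Z,m)$, called the *scenery*, and let $\alpha\in\mathbb T$. Put
$$V=Z\times\mathbb T,\quad m_V=m\times\text{Haar},\quad Q(z,y)=(Fz,y+\alpha),$$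
and on $X=\Omega\times V$, $\mu=\mathbb P\times m_V$, put
$$T_t(\omega,v)=(B_t\omega,\;Q^{N_t(\omega)}v),\qquad R_\theta(\omega,z,y)=(\omega,z,y+\theta).\tag{1}$$
A walker stands at the point $z$ of the scenery. At each point of the Poisson clock he takes one step $z\mapsto Fz$ and turns his single angle by $\alpha$. With $\omega$ as in Section 1, $T_1(\omega,z,y)=(\omega-1,F^2z,y+2\alpha)$. By the cocycle identity $T$ is a flow. It preserves $\mu$ because $B_t$ preserves $\mathbb P$ and, for fixed $\omega$, a power of $Q$ preserves $m_V$. Clearly $R$ commutes with $T$.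

**The direct argument.** Suppose $UT_\tau=T_\tau R_\theta U$ and assume first that $U$ only moves the angle: $U(\omega,z,y)=(\omega,z,y+\varphi(x))$ with $x=(\omega,z,y)$ and $\varphi$ arbitrary. Comparing last coordinates,
$$y+\alpha N_\tau+\varphi(T_\tau x)=y+\varphi(x)+\theta+\alpha N_\tau .$$
So $e(\varphi)$ is an eigenfunction of $T_\tau$ with eigenvalue $e(\theta)$. If $T_1$ is K, then $T_\tau$ is K, and Lemma 2 gives $\theta=0$.

**Where it stops.** A general $U$ has $Ux=(\omega'(x),z'(x),y'(x))$, and comparing last coordinates gives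
$$y'(T_\tau x)=y'(x)+\alpha N'(x)+\theta,\qquad N'(x)=N_\tau(\omega'(x)).\tag{2}$$
Now the number $N'(x)$ of steps of the *image* walker is an unknown integer function of $x$, unrelated so far to $N_\tau(\omega)$. Nothing excludes that $\alpha N'$ conspires with $\theta$.

**How to get past this.** The same steps move the scenery: $z'(T_\tau x)=F^{N'(x)}z'(x)$. Suppose we knew that the $F$-orbit of $z'(x)$ depends only on $v$, that is, $z'(x)=F^{k(x)}\Psi(v)$ with integer $k(x)$. Since $F$ is free, steps along an orbit can be counted, and the unknown $N'$ becomes, up to the coboundary $k\circ T_\tau-k$, a function of $N_\tau(\omega)$ and $v$ alone. Then (2) turns into an equation that forces $\theta=0$. To prove the supposition we change the past of $\omega$ and keep its future and $v$. The two image walkers then read the same symbols most of the time in the far future. So we want a scenery in which *two walkers with slightly different random clocks who read the same symbols most of the time must be on the same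 orbit*. The next two sections build it.

## 5. A rank-one scenery with growing spacers

**Cutting and stacking.** A *tower* of height $h$ is a stack of $h$ disjoint half-open intervals of equal length, its levels $0,\dots,h-1$; the map sends each level except the top one to the next by translation. To pass to the next tower, cut the tower vertically into $K$ subcolumns of equal width, put new intervals called *spacers* on top of each subcolumn, and stack the subcolumns from left to right. *Example:* $h=2$, $K=3$, with $j$ spacers on subcolumn $j$. Reading upward, the new tower is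
$$0\,1\,s\;\;0\,1\,s\,s\;\;0\,1\,s\,s\,s,$$
of height $12$; the three copies start at heights $0,3,7$. The gaps $3$ and $4$ between consecutive copies differ. So a reader who can measure gaps knows in which copy he is. This is the feature we amplify.

**Parameters.** Put $r_n=2^n$, $K_n=2^{3n+16}$, $h_1=2^{96}$, $g_n=\lceil h_n^{3/4}\rceil$ and
$$h_{n+1}=\sum_{j=1}^{K_n}(h_n+jg_n),\qquad\sigma_{n,j}=\sum_{i=1}^{j-1}(h_n+ig_n)\quad(1\le j\le K_n).$$
Since $h_{n+1}\ge K_nh_n\ge2^{16}h_n$, we have $h_n\ge2^{16n+80}$. With $r_n+2\le2^{n+1}$ and $g_n\le2h_n^{3/4}$ this gives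
$$(r_n+2)K_ng_n\le2^{n+1}\,2^{3n+16}\,2h_n^{3/4}=2^{4n+18}h_n^{3/4}\le h_n/4,\tag{3}$$
the last step because $h_n^{1/4}\ge2^{4n+20}$.

**Construction of $(Z,m,F)$.** Tower $n$ has $h_n$ levels. Cut it into $K_n$ subcolumns, put $jg_n$ spacer levels on the $j$-th, and stack in the order $j=1,\dots,K_n$. The result is tower $n+1$. The spacers added number $g_nK_n(K_n+1)/2\le K_n^2g_n$. By (3) their fraction in tower $n+1$ is at most $K_n^2g_n/(K_nh_n)=K_ng_n/h_n<2^{-n-2}$. So the total measure is finite, and we normalize it to a probability $m$. Multiplying the fractions kept,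
$$m(\text{tower }n)\ge1-\sum_{i\ge n}2^{-i}=1-2^{1-n},\qquad h_{n+1}\le2K_nh_n.$$
The top level of tower $n+1$ is a spacer, hence outside tower $n$. So every point lies in a non-top level of some tower and $F$ is defined everywhere. The only point without a preimage is the common left endpoint of all bottom levels; we discard its countable orbit.

**Notation.** For $z$ in tower $n$ let $a_n(z)\in\{0,\dots,h_n-1\}$ be its level and $J_n(z)\in\{1,\dots,K_n\}$ its subcolumn. Off tower $n$ put $a_n(z)=*$. Then tower $n$ is contained in tower $n+1$ and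
$$a_{n+1}(z)=\sigma_{n,J_n(z)}+a_n(z).\tag{4}$$
Conversely, the levels $\sigma_{n,j}+[0,h_n)$ of tower $n+1$ consist exactly of the points of tower $n$ with $J_n=j$; we call them the $j$-th copy. If $0\le a_n(z)+k<h_n$, then $a_n(F^kz)=a_n(z)+k$. Finally, for all integers $q$, also negative, with $1\le j,\,j+q\le K_n$,
$$\sigma_{n,j+q}-\sigma_{n,j}=qh_n+g_n\Big(qj+\frac{q(q-1)}2\Big).\tag{5}$$
For $q\geq 0$ the left side is $\sum_{i=j}^{j+q-1}(h_n+ig_n)$. For $q<0$ it is $-\sum_{i=j+q}^{j-1}(h_n+ig_n)$, and $\sum_{i=j+q}^{j-1}i=|q|\frac{2j+q-1}2=-qj-\frac{q(q-1)}2$. In the small example, with $h=2$, $g=1$, $j=3$, $q=-2$, formula (5) gives $-4+(-6+3)=-7$, as it should.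

**Lemma 6.** (i) Two points in the same level of tower $n$ for infinitely many $n$ coincide. (ii) $F$ is ergodic. (iii) $F$ is free a.e.: for a.e. $z$, $F^kz\ne z$ for all $k\ne0$.

*Proof.* (i) The levels are intervals whose widths tend to $0$.

(ii) Let $A$ be invariant with $m(A)>0$ and $\epsilon>0$. The partitions into the levels of tower $n$ and the complement of tower $n$ refine each other as $n$ grows. Every point lies in tower $n$ for all large $n$, so by (i) they generate. By martingale convergence there are arbitrarily large $n$ and a level $I$ of tower $n$ with $m(A\cap I)>(1-\epsilon)m(I)$. Powers of $F$ carry $I$ to every other level and preserve $A$, so the inequality holds for all levels of tower $n$. Thus $m(A)\ge(1-\epsilon)(1-2^{1-n})$ for arbitrarily large $n$ and every $\epsilon$, so $m(A)=1$.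

(iii) Fix $k\ne0$. Outside a set of measure at most $2^{1-n}+2|k|/h_n$, $z$ is in tower $n$ and $|k|\le a_n(z)<h_n-|k|$. Then $a_n(F^kz)=a_n(z)+k\ne a_n(z)$. The measures are summable, so by Borel–Cantelli $F^kz\ne z$ for a.e. $z$. $\square$

Discard an invariant null set so that $F$ is a free bijection of $Z$, and write $\mathrm{Orb}(z)=\{F^kz:k\in\mathbb Z\}$.

**Choice of $\alpha$, and ergodicity of $Q$.** Eigenfunctions for different eigenvalues are orthogonal in the separable space $L^2(Z)$, so $F$ has at most countably many eigenvalues. Hence we can fix $\alpha\in\mathbb T$ such that $e(j\alpha)$ is not an eigenvalue of $F$ for any $j\ne0$. Then $Q(z,y)=(Fz,y+\alpha)$ is ergodic: if $f=\sum_jf_j(z)e(jy)\in L^2$ is $Q$-invariant, then $f_j\circ F=e(-j\alpha)f_j$. So $f_j=0$ for $j\ne0$, and $f_0$ is constant by Lemma 6(ii).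

## 6. Two walkers who agree often are on one orbit

This section is formulated so that it serves both Theorem 3 and Theorem 5.

**Setting.** $\{T_t\}$ is a flow on $(X,\mu)$, $z:X\to Z$ is measurable with $z_*\mu=m$, and $N_t(x)\in\mathbb Z$ is measurable, right-continuous in $t$, with $N_{t+s}(x)=N_t(x)+N_s(T_tx)$ and $z(T_tx)=F^{N_t(x)}z(x)$. For some $\lambda>0$ and $C<\infty$,
$$\mu\Big\{\sup_{|u|\le U}|N_u-\lambda u|>\varepsilon\Big\}\le\frac{CU}{\varepsilon^2}\qquad(U\ge1,\ \varepsilon>0).\tag{6}$$
Fix $\tau>0$ and put $\rho=\lambda\tau$, the average number of steps in time $\tau$.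

*Example: the Poisson walker (1), with $z(\omega,z,y)=z$, $\lambda=1$, $C=2$.* The process $N_u-u$, $u\ge0$, is a martingale with variance $u$. By Doob's $L^2$ inequality for finitely many times in $[0,U]$, the maximum of $|N_u-u|$ over them exceeds $\varepsilon$ with probability at most $U/\varepsilon^2$. Increase the finite set to a countable dense set containing $U$ and use right-continuity. For negative times, $u\mapsto-N_{-u}=\#(\omega\cap(-u,0])$ also has independent Poisson increments and is left-continuous in $u$, so the same argument applies. Add the two bounds.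

**Good points.** By (6), over $r_nh_n$ steps the clock fluctuates by roughly $\sqrt{r_nh_n}$, which is much smaller than $g_n\approx h_n^{3/4}$. Let $X_n$ be the set of $x$ with $|N_u(x)-\lambda u|\le g_n/8$ for $|u|\le r_nh_n/\lambda$, and such that either $z(x)\notin$ tower $n$ or $r_n+3\le J_n(z(x))\le K_n-r_n-2$. There are $2(r_n+2)$ excluded subcolumns, each of measure at most $1/K_n$. So for large $n$
$$\mu(X\setminus X_n)\le\frac{64C\,r_nh_n}{\lambda g_n^2}+\frac{2(r_n+2)}{K_n}\le C_12^nh_n^{-1/2}+4^{-n}\le C_24^{-n}.$$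
Let $G_N$ be the set of $x$ such that for all $n\ge N$:

* (g1) for all $L\ge1$: $\#\{0\le i<L:T_{i\tau}x\notin X_n\}\le2^{-n}L$, and likewise with $T_{-i\tau}$;
* (g2) $z(x)\in$ tower $n$ and $3h_n/n^2\le a_n(z(x))\le h_n-3h_n/n^2$;
* (g3) $|N_u(x)-\lambda u|\le h_n/(8n^2)$ whenever $|u|\le2h_{n+1}/(\lambda(n+1)^2)$.

**$\mu(G_N)\to1$ as $N\to\infty$.** Recall the maximal ergodic theorem in the form we use: for a measure-preserving map $T$, a set $E$ and $c>0$,
$$\mu\{x:\ \#\{0\le i<L:T^ix\in E\}\le cL\text{ for all }L\ge1\}\ge1-\mu(E)/c .\tag{7}$$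
So for a given large $n$, (g1) fails with probability at most $2\cdot C_24^{-n}/2^{-n}=2C_22^{-n}$. Condition (g2) excludes at most $6h_n/n^2+2$ levels, hence fails with probability at most $2^{1-n}+8/n^2$. By (6), (g3) fails with probability at most $C\cdot\frac{2h_{n+1}}{\lambda(n+1)^2}\cdot\frac{64n^4}{h_n^2}=O(n^2h_{n+1}/h_n^2)=O(n^2K_n/h_n)$. All these are summable in $n$.

**Lemma 7 (matching lemma).** Let $N$ be large, depending on $\tau,\lambda$; $N\ge4$ and $h_N\ge\rho$ suffice. Let $x_1,x_2\in G_N$, and suppose that for some $L_0$ and all $L\ge L_0$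
$$\#\{0\le i<L:\ a_N(z(T_{i\tau}x_1))=a_N(z(T_{i\tau}x_2))\ne*\}\ge0.9\,L.$$
Then $z(x_2)\in\mathrm{Orb}(z(x_1))$. The same holds with $T_{-i\tau}$ in place of $T_{i\tau}$.

*Proof.* Write $z^\epsilon_i=z(T_{i\tau}x_\epsilon)$ for $\epsilon=1,2$, with $i\ge0$ in the forward and $i\le0$ in the backward case. Let $A_n(i)$ be the statement $a_n(z^1_i)=a_n(z^2_i)\ne*$. Let $P_n$ be the set of $i$ with $A_n(i)$ and $J_n(z_i^1)\ne J_n(z_i^2)$: the walkers agree at level $n$ but are in different copies. By (4), if $A_n(i)$ holds and $i\notin P_n$, then $A_{n+1}(i)$ holds.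

**Step 1: an agreement in different copies excludes later agreements.** The purpose is to use the growing spacers. *Claim: if $i\in P_n$, $T_{i\tau}x_\epsilon\in X_n$ for $\epsilon=1,2$, and $2h_n\le\rho|i'-i|\le r_nh_n$, then $A_n(i')$ fails.*

Let $p=a_n(z_i^\epsilon)$ be the common level, $j_\epsilon=J_n(z^\epsilon_i)$, so $j_1\ne j_2$, and $M_\epsilon=N_{(i'-i)\tau}(T_{i\tau}x_\epsilon)$, so that $z^\epsilon_{i'}=F^{M_\epsilon}z_i^\epsilon$. Since $|i'-i|\tau\le r_nh_n/\lambda$, the definition of $X_n$ gives $|M_\epsilon-\rho(i'-i)|\le g_n/8$. In particular $|M_\epsilon|\le r_nh_n+g_n/8<(r_n+1)h_n$.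

We have $a_{n+1}(z_i^\epsilon)=\sigma_{n,j_\epsilon}+p$. As $j_\epsilon\ge r_n+3$, $\sigma_{n,j_\epsilon}\ge(r_n+2)h_n$. As $j_\epsilon\le K_n-r_n-2$, $h_{n+1}-\sigma_{n,j_\epsilon}\ge(r_n+3)h_n>p+|M_\epsilon|$. So $0\le\sigma_{n,j_\epsilon}+p+M_\epsilon<h_{n+1}$, and therefore $a_{n+1}(z^\epsilon_{i'})=\sigma_{n,j_\epsilon}+p+M_\epsilon$.

Suppose $A_n(i')$ holds. Let $p'$ be the common level, $l_\epsilon=J_n(z^\epsilon_{i'})$ and $q_\epsilon=l_\epsilon-j_\epsilon$. By (4), $a_{n+1}(z^\epsilon_{i'})=\sigma_{n,l_\epsilon}+p'$, so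
$$\sigma_{n,l_\epsilon}-\sigma_{n,j_\epsilon}=M_\epsilon+p-p'.\tag{8}$$
Since $|M_\epsilon|\ge2h_n-g_n/8>h_n>|p-p'|$, the right side is not $0$, so $q_\epsilon\ne0$. Also $|q_\epsilon|h_n\le|\sigma_{n,l_\epsilon}-\sigma_{n,j_\epsilon}|\le|M_\epsilon|+h_n\le(r_n+1)h_n+g_n/8$, so $|q_\epsilon|\le r_n+1$.

Now subtract the two equations (8). The right sides, hence the left sides, differ by $|M_1-M_2|\le g_n/4$. Each left side is $q_\epsilon h_n$ plus a spacer sum of $|q_\epsilon|$ terms, of absolute value at most $(r_n+1)K_ng_n\le h_n/4$ by (3).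

* If $q_1\ne q_2$, the left sides differ by at least $h_n-2\cdot h_n/4=h_n/2>g_n/4$, a contradiction.
* If $q_1=q_2=q$, by (5) they differ by $g_n|q||j_1-j_2|\ge g_n>g_n/4$, a contradiction.

This proves the claim. From now on we treat the forward case; the backward case is identical after replacing $i$ by $-i$, because the claim allows both signs of $i'-i$ and (g1), (g3) are two-sided.

**Step 2: $P_n$ is sparse.** This is to pass from many agreements at level $n$ to many at level $n+1$. Let $P'_n$ be the set of $i\in P_n\cap[0,L)$ with $T_{i\tau}x_\epsilon\in X_n$ for $\epsilon=1,2$. If it is non-empty, put $i_1=\min P'_n$ and $i_{s+1}=\min\{i\in P'_n:i>i_s+r_nh_n/\rho\}$ as long as this exists. Elements of $P'_n$ satisfy $A_n$, so Step 1 gives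
$$P'_n\cap[i_s,\,i_s+r_nh_n/\rho]\subset[i_s,\,i_s+2h_n/\rho).$$
There are at most $L\rho/(r_nh_n)+1$ indices $s$, and each interval on the right contains at most $2h_n/\rho+1\le3h_n/\rho$ integers, since $h_n\ge\rho$. So
$$\#P'_n\le\frac{3h_n}\rho\Big(\frac{L\rho}{r_nh_n}+1\Big)=\frac{3L}{r_n}+\frac{3h_n}\rho.$$
Let $L_n=\lceil h_{n+1}/(\rho(n+1)^2)\rceil$; it is nondecreasing in $n$ because $h_{n+2}\ge2^{16}h_{n+1}$. If $L\ge L_n$, then $K_nh_n\le h_{n+1}\le\rho(n+1)^2L$, so $3h_n/\rho\le3(n+1)^2L/K_n\le2^{-n}L$. By (g1), at most $2\cdot2^{-n}L$ elements of $P_n\cap[0,L)$ are not in $P_n'$. Altogether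
$$\#(P_n\cap[0,L))\le(2+3+1)2^{-n}L=6\cdot2^{-n}L\qquad(n\ge N,\ L\ge L_n).$$

**Step 3: agreement at every level.** Start from the hypothesis $\#\{0\le i<L:A_N(i)\}\ge0.9L$ for $L\ge L_0$ and lose $P_N,P_{N+1},\dots,P_n$ in turn. For all $n\ge N$ and $L\ge\max(L_0,L_n)$,
$$\#\{0\le i<L:A_{n+1}(i)\}\ge\Big(0.9-\sum_{l\ge N}6\cdot2^{-l}\Big)L=(0.9-12\cdot2^{-N})L>0.$$
Take $L=L_n$, which is at least $L_0$ for large $n$. So there is $n_1\ge N$ such that for all $n\ge n_1$ some $i\in[0,L_n)$ satisfies $A_{n+1}(i)$.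

**Step 4: the offset at time $0$ stabilizes.** We turn the agreement at such a time $i$ into information at time $0$. Let $n\ge n_1$ and $i$ be as above. Then $\rho i\le h_{n+1}/(n+1)^2$, so $i\tau=\rho i/\lambda$ is in the range of (g3), and
$$|N_{i\tau}(x_\epsilon)|\le\frac{h_{n+1}}{(n+1)^2}+\frac{h_n}{8n^2}<\frac{3h_{n+1}}{(n+1)^2}.$$
By (g2) at level $n+1$, moving by this amount does not leave tower $n+1$: $a_{n+1}(z_i^\epsilon)=a_{n+1}(z_0^\epsilon)+N_{i\tau}(x_\epsilon)$. Put $k_l=a_l(z^2_0)-a_l(z_0^1)$ for $l\ge N$, which is defined by (g2). Then $A_{n+1}(i)$ and (g3) give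
$$|k_{n+1}|=|N_{i\tau}(x_1)-N_{i\tau}(x_2)|\le\frac{h_n}{4n^2}.$$
By (g2) at level $n$, $0\le a_n(z_0^1)+k_{n+1}<h_n$. By (4),
$$a_{n+1}(z_0^2)=a_{n+1}(z_0^1)+k_{n+1}=\sigma_{n,J_n(z_0^1)}+a_n(z_0^1)+k_{n+1},$$
which lies in copy $J_n(z_0^1)$ of tower $n$. Hence $a_n(z_0^2)=a_n(z_0^1)+k_{n+1}$, that is, $k_n=k_{n+1}$.

So $k_n=k$ is the same for all $n\ge n_1$. For these $n$ both $F^kz_0^1$ and $z_0^2$ lie in level $a_n(z_0^1)+k$ of tower $n$. By Lemma 6(i), $z_0^2=F^kz_0^1$. $\square$

## 7. The Poisson walker has the K-property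

From here to the end of Section 8, $T$ and $R$ are given by (1) with the $F$, $\alpha$ and $Q$ of Section 5. The example in Section 6 shows that Lemma 7 applies.

**Proposition 8.** $T_1$ is a K-automorphism, and so is $T_1R_c$ for every $c$.

*Proof.* Let $\mathcal K=\sigma(\omega|_{(0,\infty)},v)$.

**Step 1: $\mathcal K$ grows under $T_1$ to everything.** For $n\in\mathbb Z$, $T_1^{-n}\mathcal K=\sigma(\omega|_{(n,\infty)},\,Q^{N_n}v)$. For $n\ge0$, $N_n$ is a function of $\omega|_{(0,n]}$, so this is contained in $\mathcal K$; in particular $T_1\mathcal K\supseteq\mathcal K$. For the opposite direction, $N_{-n}$ is a function of $\omega|_{(-n,\infty)}$, so $T_1^n\mathcal K=\sigma(\omega|_{(-n,\infty)},v)$. The join of these over $n$ is everything.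

**Step 2: the tail is trivial.** The idea is that from the far future one sees $v$ only through a Poisson-distributed number of steps of $Q$, and this averages it out. Let $f(\omega,v)=f_1(\omega)f_2(v)$ be bounded with $f_1$ depending on $\omega|_{(-a,a]}$ only, $a>0$; such $f$ span a dense subspace of $L^2$. Let $n>a$ and $v_n=Q^{N_n}v$. The map $(\omega,v)\mapsto(\omega,Q^{N_n(\omega)}v)$ preserves $\mu$, so $v_n$ is independent of $\omega$ with law $m_V$. Thus $\omega|_{(-\infty,n]}$ is independent of the pair $(\omega|_{(n,\infty)},v_n)$ that generates $T_1^{-n}\mathcal K$. Write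
$$f=f_1(\omega)\,f_2\big(Q^{-N_a}Q^{-(N_n-N_a)}v_n\big).$$
Here $N_n-N_a$ is Poisson of mean $n-a$ and independent of $\omega|_{(-\infty,a]}$, on which $f_1$ and $N_a$ depend. With $G(w)=\mathbb E_\omega[f_1(\omega)f_2(Q^{-N_a(\omega)}w)]$ and $WG=G\circ Q^{-1}$ we get
$$E[f|T_1^{-n}\mathcal K]=\sum_{k\ge0}e^{-(n-a)}\frac{(n-a)^k}{k!}\,G(Q^{-k}v_n)=\big(e^{(n-a)(W-1)}G\big)(v_n).$$
Moreover $\int G\,dm_V=\int f\,d\mu$. Let $\varsigma$ be the spectral measure of $G-\int G$ for the unitary operator $W$. Since $Q$ is ergodic, $G-\int G$ is orthogonal to the $W$-invariant functions, so $\varsigma(\{1\})=0$. Hence, by dominated convergence,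
$$\Big\|E[f|T_1^{-n}\mathcal K]-\int f\Big\|_2^2=\int\big|e^{(n-a)(\zeta-1)}\big|^2d\varsigma(\zeta)=\int e^{2(n-a)(\mathrm{Re}\,\zeta-1)}d\varsigma(\zeta)\to0.$$
By the reverse martingale theorem $E[f|\bigcap_nT_1^{-n}\mathcal K]=\int f$ for a spanning set of $f$ with dense span, hence for all $f\in L^2$. So $\bigcap_nT_1^{-n}\mathcal K$ is trivial and $T_1$ is K.

**Step 3: the maps $T_1R_c$.** We have $R_c^{-1}\mathcal K=\mathcal K$, and $R_c$ commutes with $T_1$. So $(T_1R_c)^{-n}\mathcal K=T_1^{-n}\mathcal K$ for all $n\in\mathbb Z$, and the same $\mathcal K$ works for $T_1R_c=S^{(c)}_1$. $\square$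

This also completes the proof of Corollary 4 from Theorem 3.

## 8. The rotation cannot be absorbed: proof of Theorem 3

If $\theta=0$ there is nothing to prove. Conversely let $\tau>0$ and let $U$ be invertible and measure preserving with $UT_\tau=T_\tau R_\theta U$. Write $Ux=(\omega'(x),z'(x),y'(x))$ and $N'(x)=N_\tau(\omega'(x))$. For a.e. $x$ and all $i\in\mathbb Z$, $UT_{i\tau}x=T_{i\tau}R_{i\theta}Ux$. Since $R$ commutes with $T$ and does not affect $z$,
$$z'(T_{i\tau}x)=z(T_{i\tau}Ux).\tag{9}$$

**Step 1: the orbit of $z'$ depends only on $v$.** This is where the matching lemma enters. Write $x=(\omega^-,\omega^+,v)$ with $\omega^-=\omega|_{(-\infty,0]}$, $\omega^+=\omega|_{(0,\infty)}$; these three are independent. Let $\tilde\omega^-$ be an independent copy of $\omega^-$ and $\tilde x=(\tilde\omega^-,\omega^+,v)$. Both $x$ and $\tilde x$ have law $\mu$. *Claim: $z'(\tilde x)\in\mathrm{Orb}(z'(x))$ a.s.*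

Let $0<\delta<1/100$. Choose $N$ as required in Lemma 7 with $\mu(G_N)\ge1-\delta$ and $2^{1-N}\le\delta^2$. Put $g(x)=a_N(z'(x))\in\{*,0,\dots,h_N-1\}$. Since $z'$ has law $m$, $\mu(g=*)\le2^{1-N}\le\delta^2$. The $\sigma$-algebras $\sigma(\omega|_{(-M,M]},v)$ increase to everything, so there are $M$ and a function $\hat g$ measurable for $\sigma(\omega|_{(-M,M]},v)$, with values in the same finite set, such that $\mu(g\ne\hat g)\le\delta^2$.

Let $i\tau\ge M$. The configuration of $T_{i\tau}x$ in $(-M,M]$ comes from $\omega\cap(i\tau-M,i\tau+M]\subset(0,\infty)$, and its $V$-coordinate $Q^{N_{i\tau}(\omega)}v$ depends only on $\omega^+,v$. The same data enter for $\tilde x$. So $\hat g(T_{i\tau}x)=\hat g(T_{i\tau}\tilde x)$.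

By (7), applied to $T_\tau$ three times, with probability at least $1-3\delta$ each of the numbers
$$\#\{i<L:g\ne\hat g\text{ at }T_{i\tau}x\},\quad\#\{i<L:g\ne\hat g\text{ at }T_{i\tau}\tilde x\},\quad\#\{i<L:g(T_{i\tau}x)=*\}$$
(with $i\ge0$) is at most $\delta L$ for all $L\ge1$. Then for all sufficiently large $L$,
$$\#\{0\le i<L:g(T_{i\tau}x)=g(T_{i\tau}\tilde x)\ne*\}\ge(1-3\delta)L-\frac M\tau-1\ge0.9L.$$
With probability at least $1-2\delta$, both $Ux$ and $U\tilde x$ are in $G_N$. By (9), $g(T_{i\tau}x)=a_N(z(T_{i\tau}Ux))$, and similarly for $\tilde x$. So Lemma 7 applies to $x_1=Ux$, $x_2=U\tilde x$ and gives $z'(\tilde x)\in\mathrm{Orb}(z'(x))$. This holds with probability at least $1-5\delta$. Let $\delta\to0$; the claim follows.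

In the same way the backward part of Lemma 7 gives $z'(\omega^-,\tilde\omega^+,v)\in\mathrm{Orb}(z'(\omega^-,\omega^+,v))$ a.s. Indeed, if $i\tau\ge M$, the configuration of $T_{-i\tau}x$ in $(-M,M]$ comes from $\omega\cap(-i\tau-M,-i\tau+M]\subset(-\infty,0]$, and $N_{-i\tau}$ depends only on $\omega^-$. Apply first the forward statement to pass from $(\omega^-,\omega^+,v)$ to $(\tilde\omega^-,\omega^+,v)$, and then the backward one to pass to $(\tilde\omega^-,\tilde\omega^+,v)$. For a.e. $(\omega,\tilde\omega,v)$, with $\omega,\tilde\omega$ independent, $z'(\omega,v)\in\mathrm{Orb}(z'(\tilde\omega,v))$. By Fubini fix $\tilde\omega$ such that this holds for a.e. $(\omega,v)$, and put $\Psi(v)=z'(\tilde\omega,v)$. Then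
$$z'(x)=F^{k(x)}\Psi(v)\quad\text{a.e.},\tag{10}$$
with $k:X\to\mathbb Z$ measurable and unique, because $F$ is free.

**Step 2: eliminate the unknown number of steps.** By (9) with $i=1$, $z'(T_\tau x)=F^{N'(x)}z'(x)$. The $V$-coordinate of $T_\tau x$ is $Q^Nv$ with $N=N_\tau(\omega)$. So (10) gives
$$F^{k(T_\tau x)}\Psi(Q^Nv)=F^{N'(x)+k(x)}\Psi(v)\quad\text{a.e.}$$
In particular $\Psi(Q^Nv)\in\mathrm{Orb}(\Psi(v))$. For each $n\ge0$ the event $\{N_\tau=n\}$ has positive probability and is independent of $v$. So for a.e. $v$ there is a unique $c(n,v)\in\mathbb Z$ with $\Psi(Q^nv)=F^{c(n,v)}\Psi(v)$; clearly $c(0,v)=0$. Freeness of $F$ now yields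
$$k(T_\tau x)=k(x)+N'(x)-c(N_\tau(\omega),v).$$
Put $H_0(x)=e(y'(x)-\alpha k(x))$. By (2) the terms $\alpha N'$ cancel, and
$$H_0(T_\tau x)=e\big(\theta+\alpha\,c(N_\tau(\omega),v)\big)\,H_0(x).\tag{11}$$
The unknown $N'$ is gone.

**Step 3: $H_0$ depends only on $v$.** Let $\mathcal P_s=\sigma(\omega|_{(-\infty,s]},v)$ and $\mathcal Q_s=\sigma(\omega|_{(s,\infty)},v)$. Iterating (11), $H_0=A_n\cdot H_0\circ T_{n\tau}$ with
$$A_n(x)=\prod_{i=0}^{n-1}\overline{e\big(\theta+\alpha\,c(N_\tau(B_{i\tau}\omega),\,Q^{N_{i\tau}(\omega)}v)\big)},$$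
which has modulus $1$ and is measurable for $\sigma(\omega|_{(0,n\tau]},v)\subset\mathcal P_{n\tau}$. Moreover
$$T_{n\tau}^{-1}\mathcal P_0=\sigma(\omega|_{(-\infty,n\tau]},Q^{N_{n\tau}}v)=\mathcal P_{n\tau},$$
because $N_{n\tau}$ is a function of $\omega|_{(0,n\tau]}$; and $\mathcal P_{n\tau}$ increases to everything. Lemma 1 with $S=T_\tau$, $\mathcal P=\mathcal P_0$ shows that $H_0$ is $\mathcal P_0$-measurable.

Likewise $H_0=\overline{A_n\circ T_{-n\tau}}\cdot H_0\circ T_{-n\tau}$. The function $A_n\circ T_{-n\tau}$ depends on $\omega|_{(-n\tau,0]}$ and $Q^{N_{-n\tau}}v$, so it is $\mathcal Q_{-n\tau}$-measurable. Also $T_{-n\tau}^{-1}\mathcal Q_0=\sigma(\omega|_{(-n\tau,\infty)},Q^{N_{-n\tau}}v)=\mathcal Q_{-n\tau}$, which increases to everything. Lemma 1 with $S=T_{-\tau}$, $\mathcal P=\mathcal Q_0$ shows that $H_0$ is $\mathcal Q_0$-measurable.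

So $H_0$ is a.e. equal both to a function of $(\omega^-,v)$ and to a function of $(\omega^+,v)$. As $\omega^-,\omega^+,v$ are independent, for a.e. $v$ the two functions agree for a.e. $(\omega^-,\omega^+)$, hence both are a.e. constant. Thus $H_0(x)=H(v)$ a.e. with $|H|=1$.

**Step 4: the walker who does not move.** On $\{N_\tau(\omega)=0\}$, which has probability $e^{-\tau}>0$ and is independent of $v$, the $V$-coordinate of $T_\tau x$ is $v$, and $c=0$. So (11) reads $H(v)=e(\theta)H(v)$. Hence $\theta=0$. $\blacksquare$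

## 9. Prescribed finite entropy: a two-valued clock

We keep $F,\alpha,V,Q$ and replace the Poisson clock by a clock whose waiting times take two values.

**Definition (special flow).** Let $\hat T$ be an invertible measure-preserving map of $(\mathsf W,\mathsf m)$ and $f>0$ an integrable function. The special flow over $\hat T$ under the roof $f$ lives on $\{(w,u):0\le u<f(w)\}$, with the normalized measure $\mathsf m\times du$. A point moves up with unit speed and jumps from $(w,f(w))$ to $(\hat Tw,0)$. *Example:* if $\hat T$ is a shift $\sigma$ on sequences $\xi$, $f(\xi)=\xi_0$, and $\xi_0=1$, $\xi_1=2$, then $T_1(\xi,0.5)=(\sigma\xi,0.5)$ and $T_2(\xi,0.5)=(\sigma\xi,1.5)$.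

**The construction.** Given $h\in(0,\infty)$ choose $0<a<b$ with
$$\frac{a+b}2=\frac{\log2}h,\qquad d:=b-a\notin\mathbb Z,\qquad e(ja/d)\text{ not an eigenvalue of }Q\text{ for any }j\in\mathbb Z\setminus\{0\}.$$
This is possible: with $a+b$ fixed, $d=(a+b)-2a$ and $a/d$ are injective functions of $a$, and $Q$ has at most countably many eigenvalues. So only countably many $a$ are excluded.

Let $\pi$ be the uniform law on $\{a,b\}$, let $\mathsf W=\{a,b\}^{\mathbb Z}\times V$ carry $\mathsf m=\pi^{\mathbb Z}\times m_V$, let $\hat T(\xi,v)=(\sigma\xi,Qv)$ with $\sigma$ the shift, and let $T_t$ be the special flow over $\hat T$ under the roof $\xi_0$ on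
$$X=\{(\xi,v,u):0\le u<\xi_0\},\qquad\mu=(\mathsf m\times du)/E_\pi\xi_0.$$
Put $S_0=0$, $S_k=\xi_0+\dots+\xi_{k-1}$ and $S_{-k}=-(\xi_{-1}+\dots+\xi_{-k})$ for $k\ge1$; here $S_k$ denotes a sum and $S_t$ with time index $t$ will denote a flow. The signed number $N_t(x)$ of passages through the base is the unique integer $k$ with $0\le u+t-S_k<\xi_k$, and
$$T_t(\xi,v,u)=(\sigma^k\xi,\;Q^kv,\;u+t-S_k),\qquad k=N_t(x).$$
So $v(T_tx)=Q^{N_t(x)}v(x)$. Let $R_\theta$ rotate the $\mathbb T$-coordinate of $v$. It commutes with $T_t$. Let $S_t=T_tR_t$, a flow with $S_1=T_1$. We show that $T_1$ has entropy $h$, that (6) holds, that $T_1$ is K, and that $\{T_t\}\not\cong\{S_t\}$. This proves Theorem 5.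

Under $\mu$ the variables $(\xi_i)_{i\ge1}$ and $(\xi_{-i})_{i\ge1}$ are i.i.d. with law $\pi$, independent of each other and of $(\xi_0,u,v)$. Further, $v$ has law $m_V$ and is independent of $(\xi,u)$. This is so because the roof depends on $\xi_0$ only.

### 9.1. Entropy

By Abramov's formula $h(T_1)=h(\hat T)/E_\pi\xi_0=(\log2+h(Q))/E_\pi\xi_0$, and $h(Q)=h(F)+h(\text{rotation})=h(F)$. Rank-one maps have zero entropy (see e.g. S. Ferenczi, *Systems of finite rank*, Colloq. Math. 73 (1997)); here is a direct argument for our $F$. Let $\mathcal D_n$ be the partition into the $h_n$ levels of tower $n$ and its complement. These partitions increase and generate, so $h(F)=\lim_nh(F,\mathcal D_n)$. Fix $n$, let $l\ge n$ and $L=\lfloor\sqrt{h_l}\rfloor$. If $z$ is in tower $l$ with $a_l(z)\le h_l-L$, then the first $L$ symbols of its $\mathcal D_n$-name are determined by $a_l(z)$; this gives at most $h_l$ names. The remaining set has measure at most $\epsilon_l=2^{1-l}+L/h_l$, and there are at most $(h_n+1)^L$ names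 in all. Hence
$$h(F,\mathcal D_n)\le\frac1LH\Big(\bigvee_{i<L}F^{-i}\mathcal D_n\Big)\le\frac{\log2+\log h_l}{L}+\epsilon_l\log(h_n+1)\to0\quad(l\to\infty).$$
So $h(Q)=0$ and $h(T_1)=\log2/E_\pi\xi_0=h$.

### 9.2. The deviation bound (6), with $\lambda=1/E_\pi\xi_0$

Let $U\ge1$, $s_l=\xi_1+\dots+\xi_l$ and $\Delta=\max_{l\le U/a+1}|s_l-l/\lambda|$. Let $0\le t\le U$ and $k=N_t$. If $k\ge1$, the definition of $N_t$ reads
$$(\xi_0-u)+s_{k-1}\le t<(\xi_0-u)+s_k .$$
Here $0<\xi_0-u\le b$, so $(k-1)a\le t\le U$ and $k\le U/a+1$. From the right inequality $t\le b+k/\lambda+\Delta$, and from the left one $t\ge(k-1)/\lambda-\Delta\ge k/\lambda-b-\Delta$. If $k=0$, then $0\le t<\xi_0-u\le b$. In all cases $|t-k/\lambda|\le\Delta+2b$, that is, $|N_t-\lambda t|\le\lambda(\Delta+2b)$. For $\varepsilon\ge4\lambda b$, Kolmogorov's inequality gives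
$$\mu\Big(\sup_{0\le t\le U}|N_t-\lambda t|>\varepsilon\Big)\le\mu\Big(\Delta\ge\frac\varepsilon{2\lambda}\Big)\le\Big(\frac Ua+1\Big)b^2\,\frac{4\lambda^2}{\varepsilon^2}\le\Big(\frac1a+1\Big)4\lambda^2b^2\,\frac U{\varepsilon^2}.$$
For $\varepsilon<4\lambda b$ the bound $CU/\varepsilon^2\ge1$ is trivial when $C\ge16\lambda^2b^2$. For backward times let $s'_l=\xi_{-1}+\dots+\xi_{-l}$. If $N_{-t}=-k$ with $k\ge1$, then $u+s'_{k-1}<t\le u+s'_k$ with $0\le u<b$; if $k=0$, then $t\le u<b$. The same estimates follow. So (6) holds for some $C$.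

The other requirements of Section 6 are clear: $z$ has law $m$, $N_t$ is a cocycle, right-continuous in $t$, and $z(T_tx)=F^{N_t(x)}z(x)$. Therefore Lemma 7 applies.

### 9.3. $T_1$ is a K-automorphism

Let $\mathcal K=\sigma((\xi_i)_{i\ge0},u,v)$, the *future data*.

**Step 1: growth.** For $s\ge0$, $N_s$ is determined by $(\xi_i)_{i\ge0}$ and $u$, so the future data of $T_sx$ are a function of those of $x$. Hence $(T_s^{-1}\mathcal K)_{s\in\mathbb R}$ is decreasing, and $T_1\mathcal K\supseteq\mathcal K$. The future data of $T_{-n}x$ determine $N_n(T_{-n}x)=-N_{-n}(x)$, hence the future data of $x$ and all $\xi_i$ with $i\ge N_{-n}(x)$. Since $N_{-n}\to-\infty$, $\bigvee_nT_1^n\mathcal K$ is everything. Let $\mathcal T=\bigcap_nT_1^{-n}\mathcal K$. By monotonicity $\mathcal T=\bigcap_{s}T_s^{-1}\mathcal K$, so $T_t^{-1}\mathcal T=\mathcal T$ for all $t\in\mathbb R$.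

**Step 2: each bounded $\mathcal T$-measurable $f$ is a function of $(\xi_0,u,v)$.** The aim is to use exchangeability. Let $\beta$ be a permutation of $\{1,\dots,k\}$, acting on $X$ by the measure-preserving map $\Pi_\beta$ that permutes $\xi_1,\dots,\xi_k$. Let $n\ge(k+1)b$. Then $u+n\ge S_{k+1}$, so $N_n(x)\ge k+1$. The sums $S_j$ with $j\ge k+1$ are unchanged by $\Pi_\beta$. So $N_n$ and all future data of $T_nx$ are the same for $x$ and $\Pi_\beta x$. As $f$ is $T_1^{-n}\mathcal K$-measurable, $f\circ\Pi_\beta=f$ a.e. Also $f$ is $\mathcal K$-measurable, so $f=\varphi(\xi_0,u,v,\xi_1,\xi_2,\dots)$. Changing $\varphi$ to $0$ off the full-measure set where it is invariant under all finite permutations, a set that is itself invariant, we may take $\varphi$ exactly invariant. Given $(\xi_0,u,v)$, the $\xi_1,\xi_2,\dots$ are i.i.d., and the Hewitt–Savage 0–1 law says that $\varphi$ is a.s. constant in them.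

**Step 3: reduction to functions continuous along the flow.** Let $f$ be bounded and $\mathcal T$-measurable. Since $s\mapsto f\circ T_s$ is continuous in $L^2$ with values in the closed subspace of $\mathcal T$-measurable functions, the averages $\epsilon^{-1}\int_0^\epsilon f\circ T_s\,ds$ are $\mathcal T$-measurable (mod $0$). They converge to $f$ in $L^2$ as $\epsilon\to0$, and $t\mapsto\epsilon^{-1}\int_t^{t+\epsilon}f(T_sx)\,ds$ is continuous for every $x$. So to show that $f$ is constant we may assume that $f$ is bounded and $t\mapsto f(T_tx)$ is continuous for every $x$.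

**Step 4: the values over the base depend only on $v$.** For $w=(\xi,v)\in\mathsf W$ put $\Gamma_t(w)=f(T_t(\xi,v,0))$. For rational $t$, $f\circ T_t$ is $\mathcal T$-measurable, so by Step 2 $f\circ T_t=\varphi_t(\xi_0,u,v)$ a.e. Hence for a.e. $w$ and all rational $t$:
$$\Gamma_{t+r}(w)=f(T_t(\xi,v,r))=\varphi_t(\xi_0,r,v)\quad\text{for a.e. }r\in(0,\xi_0).$$
Since $T_{-r}(\xi,v,0)=(\sigma^{-1}\xi,Q^{-1}v,\xi_{-1}-r)$ for $0<r<\xi_{-1}$, we also have
$$\Gamma_{t-r}(w)=\varphi_t(\xi_{-1},\xi_{-1}-r,Q^{-1}v)\quad\text{for a.e. }r\in(0,\xi_{-1}).$$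
Average over $r\in(0,1/n)$ and let $n\to\infty$. By continuity, $\Gamma_t(w)$ is a function of $(\xi_0,v)$ and also a function of $(\xi_{-1},v)$. By independence of $\xi_{-1},\xi_0,v$ it is a function $\gamma_t(v)$. So for a.e. $w$, $\Gamma_t(w)=\gamma_t(v)$ for all rational $t$. As $\Gamma_\cdot(w)$ is continuous, for a.e. $v$ the function $t\mapsto\gamma_t(v)$ extends continuously to real $t$, and $\Gamma_t(w)=\gamma_t(v)$ for all real $t$ and a.e. $w$.

**Step 5: two waiting times kill the remaining function.** Since $(\sigma\xi,Qv,0)=T_{\xi_0}(\xi,v,0)$, $\Gamma_t(\hat Tw)=\Gamma_{t+\xi_0}(w)$. As $\xi_0$ takes both values independently of $v$, for a.e. $v$ and all $t$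
$$\gamma_t(Qv)=\gamma_{t+a}(v)=\gamma_{t+b}(v).$$
So $\gamma_\cdot(v)$ has period $d=b-a$. Its Fourier coefficients $\hat\gamma_j(v)=d^{-1}\int_0^d\gamma_t(v)e(-jt/d)\,dt$ are bounded and satisfy $\hat\gamma_j(Qv)=e(ja/d)\hat\gamma_j(v)$. By the choice of $a,b$, $\hat\gamma_j=0$ for $j\ne0$; and $\hat\gamma_0$ is constant since $Q$ is ergodic. So the continuous function $\gamma_\cdot(v)$ equals one and the same constant for a.e. $v$. Hence $f$ is constant a.e., $\mathcal T$ is trivial, and $T_1=S_1$ is K.

### 9.4. The flows are not isomorphic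

Suppose $UT_t=S_tU$ for all $t$. Write $z'(x),y'(x)$ for the scenery point and the angle of $Ux$, and $N'_t(x)=N_t(Ux)$. Since $S_t=T_tR_t$, for each $t$ and a.e. $x$
$$z'(T_tx)=F^{N'_t(x)}z'(x),\qquad y'(T_tx)=y'(x)+\alpha N'_t(x)+t.\tag{12}$$

**Step 1: $z'(x)\in\mathrm{Orb}(\Psi_1(\xi_0,u,v))$ for some measurable $\Psi_1$.** We repeat Step 1 of Section 8 with $\tau=1$. Let $\tilde x$ be obtained from $x$ by replacing $(\xi_i)_{i<0}$ by an independent copy, keeping $(\xi_i)_{i\ge0},u,v$; both have law $\mu$. Given $0<\delta<1/100$, choose $N$ as in Lemma 7 with $\mu(G_N)\ge1-\delta$ and $2^{1-N}\le\delta^2$. Put $g(x)=a_N(z'(x))$, and choose $M$ and $\hat g$ measurable for $\sigma((\xi_i)_{|i|\le M},u,v)$ with $\mu(g\ne\hat g)\le\delta^2$. If $i\ge(M+1)b$, then $u+i\ge S_{M+1}$, so $N_i\ge M$. The coordinates of $T_ix$ entering $\hat g$ are $\xi_{j+N_i}$ with $|j|\le M$, all of index at least $0$, together with the $u$- and $v$-coordinates of $T_ix$, which depend on future data. So $\hat g(T_ix)=\hat g(T_i\tilde x)$.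 As in Section 8, by (7) with probability at least $1-3\delta$ we have $g(T_ix)=g(T_i\tilde x)\ne*$ for at least $(1-3\delta)L-(M+1)b-1\ge0.9L$ of the $i\in[0,L)$, for all large $L$. With probability at least $1-2\delta$, $Ux,U\tilde x\in G_N$. By (12) with integer times, $g(T_ix)=a_N(z(S_iUx))=a_N(z(T_iUx))$, so Lemma 7 gives $z'(\tilde x)\in\mathrm{Orb}(z'(x))$ with probability at least $1-5\delta$. Let $\delta\to0$.

For the backward version resample $(\xi_i)_{i>0}$. If $i\ge(M+1)b$ and $N_{-i}=-k$, then $i\le u+s'_k\le(k+1)b$, so $k\ge M$. The relevant coordinates $\xi_{j-k}$, $|j|\le M$, have index at most $0$, and the $u$- and $v$-coordinates of $T_{-i}x$ depend on $(\xi_i)_{i<0},u,v$. So $\hat g$ again agrees at $T_{-i}x$ and $T_{-i}\tilde x$.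

Combine the two versions and use Fubini to fix the resampled sequences $(\tilde\xi_i)_{i\ne0}$. Let $\Psi_1(\xi_0,u,v)$ be $z'$ evaluated with these. Then $z'(x)\in\mathrm{Orb}(\Psi_1(\xi_0,u,v))$ a.e.

**Step 2: remove the dependence on $\xi_0$ and $u$.** By (12) and Fubini, for a.e. $x$ we have $z'(T_tx)\in\mathrm{Orb}(z'(x))$ for a.e. $t\in\mathbb R$. Writing $x=T_u(\xi,v,0)$ and choosing for a.e. $w=(\xi,v)$ one suitable $u$, we see: for a.e. $w$ there is one $F$-orbit containing $z'(T_r(\xi,v,0))$ for a.e. $r\in\mathbb R$. Looking at $r\in(0,\xi_0)$ and at $r\in(-\xi_{-1},0)$, where $T_r(\xi,v,0)=(\sigma^{-1}\xi,Q^{-1}v,\xi_{-1}+r)$, Step 1 shows that this orbit contains $\Psi_1(\xi_0,r,v)$ for a.e. $r\in(0,\xi_0)$ and $\Psi_1(\xi_{-1},r',Q^{-1}v)$ for a.e. $r'\in(0,\xi_{-1})$. Since $(\xi_{-1},\xi_0)$ takes all four values in $\{a,b\}^2$ independently of $v$, for a.e. $v$ and all $\zeta,\zeta'\in\{a,b\}$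
$$\Psi_1(\zeta,r,v)\in\mathrm{Orb}\big(\Psi_1(\zeta',r',Q^{-1}v)\big)\quad\text{for a.e. }r\in(0,\zeta),\ r'\in(0,\zeta').$$
So for a.e. $v$ there is one orbit $O(v)$ containing $\Psi_1(\zeta,r,v)$ for both $\zeta$ and a.e. $r\in(0,\zeta)$: compare all of them with one point over $Q^{-1}v$. The same relation gives $O(v)=O(Q^{-1}v)$. By Fubini choose $r_0\in(0,a)$ such that $\Psi(v):=\Psi_1(a,r_0,v)\in O(v)$ for a.e. $v$. Then
$$z'(x)=F^{k(x)}\Psi(v)\ \text{a.e.},\qquad\Psi(Qv)=F^{c(v)}\Psi(v)\ \text{a.e.},$$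
with $k,c$ integer-valued, measurable and unique, as $F$ is free.

**Step 3: eliminate the unknown number of steps.** Let $c_n(v)=\sum_{i<n}c(Q^iv)$, so $\Psi(Q^nv)=F^{c_n(v)}\Psi(v)$ for $n\ge0$. By (12), for $t\ge0$,
$$k(T_tx)+c_{N_t(x)}(v)=k(x)+N'_t(x).$$
With $H_0=e(y'-\alpha k)$, (12) gives
$$H_0(T_tx)=e\big(t+\alpha\,c_{N_t(x)}(v)\big)H_0(x)\tag{13}$$
for each $t\ge0$ and a.e. $x$, hence for a.e. $(x,t)$ with $t\geq 0$. Restrict (13) to $N_t=0$. For a.e. $w=(\xi,v)$ and a.e. $0<u<u'<\xi_0$ we get $H_0(\xi,v,u')=e(u'-u)H_0(\xi,v,u)$. So $e(-u)H_0(\xi,v,u)$ is a.e. constant in $u\in(0,\xi_0)$; call it $\eta(w)$. Restrict (13) to $N_t=1$: going from $(w,u)$ to $(\hat Tw,u')$ takes time $t=\xi_0-u+u'$, so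
$$e(u')\,\eta(\hat Tw)=e\big(\xi_0-u+u'+\alpha c(v)\big)\,e(u)\,\eta(w),$$
that is,
$$\eta(\hat Tw)=e(\xi_0+\alpha c(v))\,\eta(w).\tag{14}$$

**Step 4: $\eta$ depends only on $v$.** Let $\mathcal P_n=\sigma((\xi_i)_{i<n},v)=\hat T^{-n}\mathcal P_0$ and $\mathcal Q_n=\sigma((\xi_i)_{i\ge n},v)=\hat T^{-n}\mathcal Q_0$. By (14), $\eta=A_n\cdot\eta\circ\hat T^n$ with $A_n=\overline{e(\xi_0+\dots+\xi_{n-1}+\alpha c_n(v))}$ unimodular and $\mathcal P_n$-measurable, and $\mathcal P_n$ increases to everything. By Lemma 1 with $S=\hat T$, $\eta$ is $\mathcal P_0$-measurable. Likewise $\eta=\overline{A_n\circ\hat T^{-n}}\cdot\eta\circ\hat T^{-n}$, where $A_n\circ\hat T^{-n}$ depends on $\xi_{-n},\dots,\xi_{-1},v$ and so is $\mathcal Q_{-n}$-measurable, and $\mathcal Q_{-n}$ increases to everything. By Lemma 1 with $S=\hat T^{-1}$, $\eta$ is $\mathcal Q_0$-measurable. Since $(\xi_i)_{i<0}$, $(\xi_i)_{i\ge0}$ and $v$ are independent, $\eta(w)=H(v)$ a.e. with $|H|=1$.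

**Step 5: two waiting times.** Now (14) reads $H(Qv)=e(\xi_0+\alpha c(v))H(v)$. As $\xi_0$ is independent of $v$, this holds for a.e. $v$ with $\xi_0=a$ and with $\xi_0=b$. So $e(a)=e(b)$, that is, $b-a\in\mathbb Z$, contrary to the choice of $a,b$. Hence $\{T_t\}\not\cong\{S_t\}$, although $T_1=S_1$ is a K-automorphism of entropy $h$. This proves Theorem 5. $\blacksquare$
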